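# Baer chains of two-generated monomial algebras: last factors of every nilpotency index

Throughout, $F$ is a fixed but arbitrary field, and all algebras are associative $F$-algebras, not necessarily with unity. "Finitely generated" means finitely generated as an $F$-algebra. "Ideal" means two-sided ideal.

## 1. Words that contain $yx^2y$ at most once

Look at words in two letters $x,y$. Call a word *bad* if the exponent $2$ occurs at two different places between consecutive letters $y$. So $yx^2yx^2y$ and $yx^2y\,x\,yx^2y$ are bad, while $x^2yx^2yx^2$ is not: its first and last blocks $x^2$ are not enclosed between two $y$'s. A word that contains a bad word is bad. Hence the bad words span an ideal of the free non-unital algebra $F\langle x,y\rangle$. Let $A$ be the quotient. The nonempty good words form a basis of $A$, and two good words multiply by concatenation, with result $0$ if the concatenation is bad.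

Let $M$ be the span of the good words that contain $yx^2y$. This is an ideal, since a longer word still contains $yx^2y$. It is not zero, since $yx^2y$ is good. And $M^2=0$: a product of two words that each contain $yx^2y$ contains it at two different places, so it is bad. Thus $M$ is a nonzero ideal of square zero.

Now use two marks, $yx^2y$ and $yx^4y$, and allow each of the exponents $2$ and $4$ to occur at most once between consecutive $y$'s. Let $M$ be the span of the good words that contain at least one mark. A product of three marked words repeats one of the two marks, so $M^3=0$. But
$$(yx^2y)\,x\,(yx^4y)\in M^2$$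
is a good word: its exponents between consecutive $y$'s are $2,1,4$. So $M$ is nilpotent of index exactly $3$.

Next use all the marks $yx^2y,\ yx^4y,\ yx^6y,\dots$, each at most once. For every $n$ the word
$$(yx^2y)\,x\,(yx^4y)\,x\cdots x\,(yx^{2n}y)$$
is good and lies in $M^n$, so $M$ is not nilpotent. Yet each single mark generates an ideal of square zero, and $M$ is the sum of these ideals. So over any field, of any characteristic, we have an algebra with two generators in which the sum of all nilpotent ideals is not nilpotent.

If we factor out the sum of all nilpotent ideals, new nilpotent ideals may appear in the quotient. Then we factor again, and so on, possibly through infinitely many stages. Can the *last* stage of such a process also be non-nilpotent, wherever the process stops? That is the subject of this lecture.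

## 2. The Baer chain and the statements

**Definition (nilpotent).** An algebra $B$ is *nilpotent* if $B^\nu=0$ for some $\nu\ge1$. It is *nilpotent of index $\nu$* if $\nu\ge 1$ is least with $B^\nu=0$. For an algebra $A$, $W(A)$ denotes the sum of all nilpotent ideals of $A$.

A finite sum of nilpotent ideals is nilpotent. Indeed, if $I^p=0$ and $J^q=0$, a product of $p+q-1$ factors, each from $I$ or from $J$, has at least $p$ factors from $I$ or at least $q$ from $J$. Absorbing the other factors into neighboring ones, we see that it lies in $I^p$ or in $J^q$, so it is $0$. Consequently every element of $W(A)$, being in a finite sum of nilpotent ideals, lies in a nilpotent ideal. Infinite sums can fail to be nilpotent, as Section 1 shows.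

**Definition (Baer chain).** Put $W_0(A)=0$. If $\alpha>0$ is a limit ordinal, put $W_\alpha(A)=\bigcup_{\beta<\alpha}W_\beta(A)$. If $\alpha$ is a successor, $W_\alpha(A)$ is the ideal containing $W_{\alpha-1}(A)$ with
$$W_\alpha(A)/W_{\alpha-1}(A)=W\big(A/W_{\alpha-1}(A)\big).$$

**Definition (prime).** An algebra $B\ne0$ is *prime* if $IJ\neq0$ for all nonzero ideals $I,J$ of $B$. An ideal $Q$ of $A$ is *prime* if $A/Q$ is a prime algebra. The *prime radical* $\mathcal P(A)$ is the intersection of all prime ideals of $A$.

A useful test is this: if $B\ne 0$ and $fBg\neq0$ for all nonzero $f,g\in B$, then $B$ is prime. For $0\ne f\in I$ and $0\neq g\in J$ we have $fBg\subseteq IJ$.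

We use one textbook fact: the ideals $W_\alpha(A)$ increase, stabilize, and have union $\mathcal P(A)$. The Baer chain *terminates at $\alpha$* if $\alpha$ is the least ordinal with $W_\alpha(A)=\mathcal P(A)$.

As an example, take the upper triangular $2\times2$ matrices over $F$. The strictly upper triangular ones form an ideal $N$ with $N^2=0$, and the quotient $F\times F$ has no nonzero nilpotent ideal. So $W_1=N$, the chain terminates at $1$, and the only nonzero factor $W_1/W_0$ is nilpotent of index $2$.

The source of our problem, "A note on termination of the Baer construction of the prime radical" (doi:10.1007/s00013-010-0172-7), is the setting for the following known facts. For every countable $\alpha\ge1$ there is a finitely generated $A_\alpha$ with $\mathcal P(A_\alpha)=W_{\alpha+1}(A_\alpha)\ne W_\alpha(A_\alpha)$, but the known construction yields $(W_{\alpha+1}(A_\alpha)/W_\alpha(A_\alpha))^2=0$. For $\alpha=0$, a finite-dimensional non-semiprime algebra has $\mathcal P(A)=W_1(A)\ne W_0(A)$, with $W_1(A)$ nilpotent. If $\operatorname{char}F\ne0$, there is a finitely generated group $G$ such that $A=F[G]$ satisfies $\mathcal P(A)=W(A)=W_1(A)$ with $W(A)$ not nilpotent. This says nothing about characteristic $0$. The question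 is whether, for every countable $\alpha$, there is a finitely generated algebra whose chain stops at $\alpha+1$ with a last factor that is not nilpotent.

**Theorem A.** For every field $F$ and every countable ordinal $\alpha$ there is an $F$-algebra $A$ generated by two elements with $\mathcal P(A)=W_{\alpha+1}(A)\ne W_\alpha(A)$ and $W_{\alpha+1}(A)/W_\alpha(A)$ not nilpotent.

**Theorem B.** Let $F$ be any field.

1. If $A$ is a finitely generated $F$-algebra (or just $\dim_FA\le\aleph_0$), its Baer chain terminates at a countable ordinal $\kappa$.
2. If the Baer chain of any algebra $A$ terminates at $\kappa$, then $W_{\beta+1}(A)/W_\beta(A)$ is not nilpotent whenever $\beta+1<\kappa$. So only a last factor $W_{\alpha+1}/W_\alpha$, with $\kappa=\alpha+1$, can be nilpotent.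
3. Everything not excluded by 1 and 2 occurs, with two generators. For every countable $\kappa$ that is $0$ or a limit ordinal, some 2-generated algebra has Baer chain terminating at $\kappa$. For every countable $\kappa=\alpha+1$ and every $\nu\in\{2,3,\dots\}\cup\{\infty\}$, some 2-generated algebra has Baer chain terminating at $\kappa$ with $W_{\alpha+1}/W_\alpha$ nilpotent of index exactly $\nu$ (not nilpotent if $\nu=\infty$).
4. Two generators are necessary in Theorem A: if $A$ is generated by one element, then $\mathcal P(A)$ is nilpotent.

The algebras can be taken to be monomial algebras, that is, quotients of $F\langle x,y\rangle$ by an ideal spanned by words. Theorem A is the case $\kappa=\alpha+1$, $\nu=\infty$ of Theorem B(3).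

## 3. Restrictions on every Baer chain: Theorem B, parts 1, 2 and 4

These three parts are short, and part 2 will guide the construction. We write $W_\beta$ for $W_\beta(A)$. Note first that if $W_\beta=W_{\beta+1}$, then $W(A/W_\beta)=0$. By transfinite induction all later members of the chain equal $W_\beta$, so $W_\beta=\mathcal P(A)$ and the chain terminates at or before $\beta$.

**Proof of part 1.** The purpose is to bound the length of the chain by the dimension. Let the chain terminate at $\kappa$. By the observation just made, $W_\beta\ne W_{\beta+1}$ for each $\beta<\kappa$, so we can choose $v_\beta\in W_{\beta+1}\setminus W_\beta$. The vectors $v_\beta$ ($\beta<\kappa$) are linearly independent. For suppose there is a nontrivial relation, and let $\beta$ be the largest index with nonzero coefficient. Then $v_\beta$ is a linear combination of vectors $v_{\beta'}$ with $\beta'<\beta$, and these lie in $W_{\beta'+1}\subseteq W_\beta$. So $v_\beta\in W_\beta$, a contradiction. A finitely generated algebra is spanned by countably many monomials in its generators, so $\dim_FA\le\aleph_0$. Hence there are only countably many $\beta<\kappa$, and $\kappa$ is countable. $\square$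

**Proof of part 2.** The purpose is to show that a nilpotent factor stops the chain. Suppose $W_{\beta+1}/W_\beta$ is nilpotent and put $B=A/W_\beta$. Then $W(B)$ is nilpotent, say $W(B)^k=0$. A nilpotent ideal of $B/W(B)$ has the form $I/W(B)$ with $I^n\subseteq W(B)$ for some $n$. Then $I^{nk}=0$, so $I$ is a nilpotent ideal of $B$ and $I\subseteq W(B)$. Hence $W(B/W(B))=0$, that is, $W_{\beta+2}=W_{\beta+1}$. The chain is constant from $\beta+1$ on, so $\kappa\le\beta+1$. $\square$

**Proof of part 4.** Let $A$ be generated by one element. Then $A\cong xF[x]/J$ for an ideal $J$ of $xF[x]$. Since $J$ is a subspace and $F[x]=F+xF[x]$, $J$ is also an ideal of $F[x]$. If $J=0$, then $A$ is a commutative algebra without zero divisors. It has no nonzero nilpotent ideal, so $W_1=W_0=0$ and $\mathcal P(A)=0$. If $J\ne0$, then $F[x]/J$ is finite-dimensional, hence so is $A$. In that case $W(A)$ is a finite sum of nilpotent ideals, so it is nilpotent. By the proof of part 2 with $\beta=0$ the chain is constant from $1$ on, so $\mathcal P(A)=W(A)$ is nilpotent. In both cases every factor $W_{\alpha+1}/W_\alpha$ is nilpotent, because $W_{\alpha+1}\subseteq\mathcal P(A)$. $\square$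

It remains to prove part 3.

## 4. Direct sums lose finite generation

A first approach is to collect nilpotent pieces of growing index. Let $B_n=tF[t]/(t^n)$ for $n\ge2$. Then $B_n^{n-1}$ is spanned by $t^{n-1}\neq0$ and $B_n^n=0$, so $B_n$ is nilpotent of index $n$. In $S=\bigoplus_{n\ge2}B_n$ every $B_n$ is a nilpotent ideal, so $W(S)=S$. Since $S$ contains every $B_n$, it is not nilpotent. The chain of $S$ terminates at $1$ with a non-nilpotent last factor.

The approach breaks at finite generation. Any finite set of elements of $S$ lies in the sum of finitely many $B_n$, and so does the subalgebra that it generates. The infinitely many pieces have to be held inside one algebra with two generators. In Section 1 the exponents did this: the two letters $x,y$ encode infinitely many marks $yx^2y,yx^4y,\dots$.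

## 5. Two ranks of marks

We now aim at $\alpha=1$, keeping the marks $yx^ey$ with $e$ even and giving each $e$ a *rank* $1$ or $2$. A mark of rank $1$ may occur at most once in a word, so that it generates an ideal of square zero. A mark of rank $2$ should generate an ideal whose square is not zero but lies in $W_1$. So if it is repeated, a mark of rank $1$ must be present. Two decisions have to be made.

**Where must the mark of rank $1$ stand?** Suppose we only ask that it be *somewhere* in the word. Let $2$ have rank $1$ and $4$ have rank $2$. Then $yx^4yx^4y$ is forbidden, that is, $0$ in the algebra, while its multiple $yx^4yx^4yx^2y$ is allowed and would be nonzero. This is impossible. So we require the mark of rank $1$ to stand *between* the two repetitions. Then every factor of an allowed word is allowed.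

**How many marks of rank $1$ are needed?** Try one mark of each rank: again $2$ has rank $1$ and $4$ has rank $2$, now with the rule "between". Three occurrences of $4$ would need two occurrences of $2$, and $2$ may occur only once. So an allowed word has at most three marks, as in the sequence $4,2,4$. The ideal $M$ spanned by the allowed words with a mark satisfies $M^4=0$. Therefore $yx^4y\in W_1$ already, and the second rank has achieved nothing. The same happens with any finite number $q$ of marks of rank $1$: the exponent $4$ occurs at most $q+1$ times, each mark of rank $1$ at most once, and $M^{2q+2}=0$. This agrees with Theorem B(2): if the chain is to go beyond $W_1$, then $W_1$ must not be nilpotent. The supply of marks of rank $1$ has to be infinite.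

With an infinite supply the plan succeeds. Let $\{2,4,6,\dots\}$ be split into two infinite sets $R_1$ and $R_2$, where the elements of $R_i$ get rank $i$. For $f\in R_1$ the ideal generated by $yx^fy$ has square zero, so $yx^fy\in W_1$. For $e\in R_2$ an allowed word with two occurrences of $e$ has a mark of rank $1$, so it lies in $W_1$. Hence the ideal generated by $yx^ey$ has its square in $W_1$, and $yx^ey\in W_2$. Take distinct $e_1,\dots,e_n\in R_2$ and put
$$v=(yx^{e_1}y)\,x\,(yx^{e_2}y)\,x\cdots x\,(yx^{e_n}y)\in (W_2)^n .$$
We claim $v\notin W_1$. For any $N$ pick distinct $f_1,\dots,f_{N-1}\in R_1$ and form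
$$v\;x(yx^{f_1}y)x\;v\;x(yx^{f_2}y)x\;v\cdots x(yx^{f_{N-1}}y)x\;v .$$
Its sequence of marks is $e_1,\dots,e_n,f_1,e_1,\dots,e_n,f_2,\dots,f_{N-1},e_1,\dots,e_n$. Each $f_t$ occurs once, and any two occurrences of the same $e_i$ are separated by some $f_t$. So the word is allowed and nonzero, and it lies in the $N$-th power of the ideal generated by $v$. As $N$ was arbitrary, that ideal is not nilpotent. But an element of $W_1=W(A)$ lies in a nilpotent ideal, so it generates a nilpotent ideal. Thus $v\notin W_1$. We conclude that $(W_2)^n\not\subseteq W_1$ for all $n$: the factor $W_2/W_1$ is not nilpotent.

Two things are left: to see that the chain really stops at $W_2$, and to treat all countable ordinals. In the general step "nonzero" becomes "not in $W_\delta$", and the argument just given becomes a transfinite induction. One technical point needs care. Above, $v$ began and ended with $y$, so the inserted $x$'s produced the odd exponent $1$. In general, gluing words can create a mark by accident: $yx\cdot xy=yx^2y$. Since all marks have even exponents, we avoid this by making every exponent at a joint odd.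

## 6. Ranked exponents and admissible words

Let $\kappa$ be a countable ordinal. If $\kappa=\alpha+1$, also fix $m\in\{1,2,\dots\}\cup\{\infty\}$ (to be $m=\nu-1$, with $\infty-1=\infty$). Choose a set $E\subseteq\{2,4,6,\dots\}$ and a function $r$, the *rank*, from $E$ to the successor ordinals $\le\kappa$ such that

* every successor ordinal $<\kappa$ is the rank of infinitely many elements of $E$;
* if $\kappa=\alpha+1$, exactly $m$ elements of $E$ (countably infinitely many if $m=\infty$) have rank $\alpha+1$.

This is possible. The set of pairs $(s,n)$ with $s<\kappa$ a successor ordinal and $n\in\mathbb N$, together with $m$ further elements for the rank $\alpha+1$ if $\kappa=\alpha+1$, is countable. Embed it into $\{2,4,6,\dots\}$, let $E$ be the image, and read off the ranks. If $\kappa=0$, then $E=\emptyset$. All ranks are successors because elements enter the Baer chain only at successor stages: an element of $W_\lambda$ with $\lambda$ a limit already lies in an earlier $W_\beta$.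

**Definition (interior exponents, entries).** Every word in $x,y$ is uniquely $w=x^{i_0}yx^{i_1}y\cdots yx^{i_k}$ with $k\ge0$ and $i_j\ge0$. Its *interior exponents* are $i_1,\dots,i_{k-1}$ (none if $k\le1$). Let $\pi(w)$ be the finite sequence of those interior exponents, in order, that lie in $E$. Its members are the *entries* of $w$.

For example, $w=xyx^2yx^3yx^4$ has interior exponents $2,3$, so $\pi(w)=(2)$ if $2\in E$, and $\pi(w)$ is empty otherwise. The final $x^4$ does not count.

If $u$ is a factor (contiguous subword) of $w$, then the letters $y$ of $u$ are consecutive letters $y$ of $w$. So the interior exponents of $u$ form a contiguous block of those of $w$. In a product $w_1w_2$, the blocks that come from $w_1$ and $w_2$ occupy disjoint positions.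

**Definition (admissible).** A word $w$ is *admissible* if whenever some $e\in E$ occurs at two different positions of $\pi(w)$, there is strictly between them an entry $f$ with $r(f)<r(e)$.

For example, let $r(2)=2$ and $r(4)=r(6)=r(8)=\dots=1$. A word with entries $(2,4,2,6,2)$ is admissible. A word with entries $(2,2)$ is not. Nor is one with entries $(2,4,2,4)$: between the two $4$'s there is only a $2$, whose rank is not below $r(4)=1$.

Factors of admissible words are admissible: if $e$ occurs twice in $\pi(u)$ and $u$ is a factor of $w$, then the entries of $w$ between these two positions are entries of $u$. Hence the non-admissible words span an ideal of the free non-unital algebra $F\langle x,y\rangle$. Let $A$ be the quotient. It is generated by $x,y$, and it has as basis the set $D$ of nonempty admissible words. The product of two words of $D$ is their concatenation if that is admissible and $0$ otherwise. For $w\in D$ write $(w)$ for the ideal generated by $w$. It is spanned by the words in $D$ that contain $w$ as a factor. From now on $W_\beta=W_\beta(A)$.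

## 7. Marks of rank $s$ lie in $W_s$

**Lemma 1.** For $e\in E$, $yx^ey\in W_{r(e)}$. Hence every $w\in D$ having an entry $e$ lies in $W_{r(e)}$.

**Proof.** This lemma bounds ranks from above; it uses only that repetition forces an entry of lower rank. The second statement follows from the first, since a word with an entry $e$ has $yx^ey$ as a factor. We prove the first by transfinite induction on $r(e)=s+1$.

The ideal $(yx^ey)^2$ is spanned by products of two words that both contain $yx^ey$. The nonzero ones are words $u\in D$ with two disjoint occurrences of $yx^ey$, so $e$ occurs at two different positions of $\pi(u)$. By admissibility, $u$ has an entry $f$ with $r(f)<s+1$, that is, $r(f)\le s$. By the induction hypothesis $yx^fy\in W_{r(f)}$, so $u\in W_{r(f)}\subseteq W_s$. Therefore $(yx^ey)^2\subseteq W_s$. For $s=0$ no such $f$ exists, so there is no such $u$ and the square is $0=W_0$.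

So the image of $(yx^ey)$ in $A/W_s$ is a nilpotent ideal. It lies in $W(A/W_s)=W_{s+1}/W_s$, and $yx^ey\in W_{s+1}=W_{r(e)}$. $\square$

## 8. Words with only high entries stay outside $W_\gamma$

**Lemma 2.** Let $\gamma<\kappa$ and let $v\in D$ be such that all entries of $v$ have rank $>\gamma$. Then $v\notin W_\gamma$.

**Proof.** This is the lower bound, and it uses the infinite supply of marks. We argue by transfinite induction on $\gamma$, for all $v$ at once.

**Step 1: $\gamma=0$ and $\gamma$ a limit.** This step starts the induction and passes through limits. For $\gamma=0$: $v$ is a basis element, so $v\ne0$. If $\gamma$ is a limit and $\delta<\gamma$, then $\delta<\kappa$ and all entries of $v$ have rank $>\delta$. By induction $v\notin W_\delta$ for all $\delta<\gamma$, so $v\notin\bigcup_{\delta<\gamma}W_\delta=W_\gamma$.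

From now on $\gamma=\delta+1$.

**Step 2: we may assume that $v$ contains a $y$.** This lets us speak of the ends of $v$. If $v$ contains no $y$, consider $vy$. It has one $y$, hence no interior exponents and no entries, so $vy\in D$ satisfies the hypothesis. If $v\in W_\gamma$, then $vy\in W_\gamma$. So it suffices to treat $vy$. We therefore write $v=x^jy\cdots yx^i$, with at least one $y$ (if there is exactly one, this means $v=x^jyx^i$).

**Step 3: a long word in $(v)^N$.** This step makes many copies of $v$ survive in one admissible word. Let $N\ge1$. Since $\delta+1=\gamma<\kappa$, infinitely many elements of $E$ have rank $\delta+1$. Choose distinct $f_1,\dots,f_{N-1}\in E$ of rank $\delta+1$. None of them is an entry of $v$, since the entries of $v$ have rank $>\delta+1$. Choose $a,b\in\{0,1\}$ with $i+a$ and $b+j$ odd, put $g_t=x^ayx^{f_t}yx^b$ and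
$$w=v\,g_1\,v\,g_2\,v\cdots g_{N-1}\,v. \tag{1}$$
Between the last $y$ of one copy of $v$ and the first $y$ of the next, the word reads $x^{i+a}\,y\,x^{f_t}\,y\,x^{b+j}$. So between consecutive blocks of interior exponents of the copies of $v$ we find exactly $i+a,\ f_t,\ b+j$. The odd numbers are not in $E$, so
$$\pi(w)=\pi(v),f_1,\pi(v),f_2,\dots,f_{N-1},\pi(v). \tag{2}$$

**Step 4: $w$ is admissible.** This shows that $w$ is a basis element of $A$. Suppose $e$ occurs at two positions of (2). Each $f_t$ occurs exactly once, so $e$ is no $f_t$ and both positions lie in copies of $\pi(v)$. If they lie in the same copy, admissibility of $v$ gives an entry of rank $<r(e)$ between them. If they lie in different copies, some $f_t$ lies between them, and $r(f_t)=\delta+1<r(e)$ because $e$ is an entry of $v$.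

**Step 5: no power of $(v)$ lies in $W_\delta$.** This is where the induction hypothesis enters. By (2), all entries of $w$ have rank $>\delta$: those from $v$ have rank $>\delta+1$, and the $f_t$ have rank $\delta+1$. Also $\delta<\kappa$. By induction $w\notin W_\delta$. But $w=(vg_1)(vg_2)\cdots(vg_{N-1})v\in(v)^N$. Hence $(v)^N\not\subseteq W_\delta$ for every $N\ge1$.

**Step 6: $v\notin W_{\delta+1}$.** This turns Step 5 into the claim. If $v\in W_{\delta+1}$, then the image of $v$ in $A/W_\delta$ lies in $W(A/W_\delta)$, so it lies in a finite sum of nilpotent ideals, which is a nilpotent ideal. The image of $(v)$ is contained in that ideal, so $(v)^N\subseteq W_\delta$ for some $N$. This contradicts Step 5. $\square$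

## 9. The quotient by the marked words is prime

**Lemma 3.** Let $M$ be the span of all $w\in D$ having at least one entry. Then $M=W_\kappa=\mathcal P(A)$.

**Proof.** The lemma shows that the chain does not go beyond $W_\kappa$. The entries of a factor are entries of the word, so $M$ is an ideal. All ranks are $\le\kappa$, so Lemma 1 gives
$$M\subseteq W_\kappa\subseteq\mathcal P(A).$$
It suffices to show that $B=A/M$ is a prime algebra. Then $M$ is a prime ideal, so $\mathcal P(A)\subseteq M$ and all three coincide.

**Step 1: a basis and an order.** This prepares a leading-word argument. The nonempty words without entries are all admissible, and they form a basis of $B$; all other words are $0$ in $B$. In particular $B\ne0$. Order words degree-lexicographically: first by length, then lexicographically with $x<y$. If $u<u'$, then $puq<pu'q$ for all words $p,q$, possibly empty: this is clear if $u$ is shorter than $u'$, and if the lengths agree, the first difference between $u$ and $u'$ is only shifted by $p$. Consequently, if $u\le u'$, $v\le v'$ and $(u,v)\ne(u',v')$, then $uzv\le u'zv\le u'zv'$ with at least one strict inequality, so $uzv<u'zv'$, for each word $z$.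

**Step 2: $fBg\ne0$ for all nonzero $f,g\in B$.** This is the test for primeness from Section 2. Let $u,v$ be the leading (largest) words of $f,g$. Let $u$ end in exactly $x^i$, meaning that $i\ge0$ is largest such that $x^i$ is a suffix of $u$, and let $v$ begin with exactly $x^j$. Choose $a,b\in\{0,1\}$ with $i+a$ and $b+j$ odd, and put $z=x^ayx^b$. The interior exponents of $uzv$ are those of $u$, those of $v$, and possibly the odd numbers $i+a$ and $b+j$. (The number $i+a$ is interior if $u$ contains a $y$, and $b+j$ is interior if $v$ does.) Neither $u$ nor $v$ has entries, and odd numbers are not in $E$. So $uzv$ has no entries and is a basis element of $B$.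

By Step 1 every other word $u'zv'$, with $u',v'$ in the supports of $f,g$, is smaller than $uzv$ or zero in $B$. So no other product contributes to $uzv$. The coefficient of $uzv$ in $fzg$ is the product of the leading coefficients of $f$ and $g$, which is nonzero. Hence $fzg\ne0$, and $B$ is prime. $\square$

## 10. Length of the chain and index of the last factor

**Proposition.** The Baer chain of $A$ terminates at $\kappa$. If $\kappa=\alpha+1$, then $W_{\alpha+1}/W_\alpha$ is not nilpotent when $m=\infty$, and is nilpotent of index exactly $m+1$ when $m<\infty$.

**Proof.** Recall that $(W_{\alpha+1}/W_\alpha)^n=0$ means $(W_{\alpha+1})^n\subseteq W_\alpha$.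

**Step 1: the chain terminates exactly at $\kappa$.** By Lemma 3, $\mathcal P(A)=W_\kappa$; we must see that no earlier $W_\beta$ is equal to it. Let $\beta<\kappa$. There is $e\in E$ with $r(e)=\beta+1$: if $\beta+1<\kappa$ there are infinitely many such $e$, and if $\beta+1=\kappa$ there are $m\ge1$ of them. The word $yx^ey$ has the single entry $e$, so it is admissible, and its entry has rank $>\beta$. By Lemma 1, $yx^ey\in W_{\beta+1}\subseteq W_\kappa$, and by Lemma 2, $yx^ey\notin W_\beta$. So $W_\beta\ne W_\kappa$. For $\kappa=0$ there is nothing to check: $A$ is the free algebra and $\mathcal P(A)=W_0=0$.

From now on $\kappa=\alpha+1$.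

**Step 2: small powers of $W_{\alpha+1}$ are not in $W_\alpha$.** This gives the lower bound for the index. Let $n\geq 1$ be finite with $n\le m$, and let $e_1,\dots,e_n$ be distinct elements of $E$ of rank $\alpha+1$. The word
$$w=(yx^{e_1}y)\,x\,(yx^{e_2}y)\,x\cdots x\,(yx^{e_n}y)$$
has interior exponents $e_1,1,e_2,1,\dots,1,e_n$, so $\pi(w)=(e_1,\dots,e_n)$. No entry is repeated, so $w$ is admissible. All its entries have rank $>\alpha$, and $\alpha<\kappa$, so $w\notin W_\alpha$ by Lemma 2. By Lemma 1 each $yx^{e_t}y$ lies in $W_{\alpha+1}$, so $w\in(W_{\alpha+1})^n$. Hence $(W_{\alpha+1})^n\not\subseteq W_\alpha$ for every finite $n\le m$.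

If $m=\infty$, this holds for every $n$, and $W_{\alpha+1}/W_\alpha$ is not nilpotent.

**Step 3: if $m<\infty$, then $(W_{\alpha+1})^{m+1}\subseteq W_\alpha$.** This is the matching upper bound. By Lemma 3, $W_{\alpha+1}=M$. So $(W_{\alpha+1})^{m+1}$ is spanned by words $u\in D$ that are products of $m+1$ words, each of which has an entry. The blocks of interior exponents of the factors occupy disjoint positions, so $u$ has entries at $m+1$ or more positions. Suppose all entries of $u$ had rank $\alpha+1$. Only $m$ elements of $E$ have this rank, so some $e$ would occur at two positions, and admissibility would give an entry of rank $<\alpha+1$, a contradiction. So $u$ has an entry of rank $\le\alpha$, and $u\in W_\alpha$ by Lemma 1.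

With Step 2 for $n=m$, the index is exactly $m+1$. $\square$

**Proof of Theorem A.** Take $\kappa=\alpha+1$ and $m=\infty$ in the Proposition. Then $A$ is generated by two elements, $\mathcal P(A)=W_{\alpha+1}(A)\ne W_\alpha(A)$, and $W_{\alpha+1}(A)/W_\alpha(A)$ is not nilpotent. The field $F$ was arbitrary. $\blacksquare$

**Proof of Theorem B(3).** If $\kappa$ is $0$ or a countable limit ordinal, the Proposition gives a 2-generated algebra with Baer chain terminating at $\kappa$. If $\kappa=\alpha+1$ is countable and $\nu\in\{2,3,\dots\}\cup\{\infty\}$, apply the Proposition with $m=\nu-1$, where $m=\infty$ for $\nu=\infty$. The last factor is then nilpotent of index exactly $m+1=\nu$, or not nilpotent if $\nu=\infty$. With Section 3 this completes the proof of Theorem B. $\blacksquare$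

The algebra at the end of Section 1 is the case $\kappa=1$, $m=\infty$ with $E=\{2,4,6,\dots\}$: all ranks are $1$, no entry may be repeated, and Lemma 3 says that there $M=W(A)=\mathcal P(A)$. This settles $\alpha=0$ in every characteristic.

**Remark (unital algebras).** Theorem A and Theorem B(3) also hold with unital algebras generated, as unital algebras, by two elements. The empty word is admissible and has no entries, so we may admit it into $D$ and take the quotient of the unital free algebra by the span of the non-admissible words. The proofs remain valid. Lemma 1 and the Proposition use only nonempty words with entries. In Lemma 2 an empty $v$ contains no $y$ and is replaced by $vy=y$ in Step 2. In Lemma 3 the empty word becomes one more basis element of $B$, and if it is the leading word of $f$ or of $g$, the argument runs with $i=0$ or $j=0$.
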